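\title{The modified Mann iteration for asymptotically nonexpansive mappings need not converge weakly}

\begin{abstract}
Let $T$ be a self-map of a bounded closed convex set such that $T^n$ is $k_n$-Lipschitz with $k_n\to1$. In a uniformly convex space with Fr\'echet differentiable norm, the iteration $p_{n+1}=(1-t_n)p_n+t_nT^np_n$, with $t_n$ bounded away from $0$ and $1$, converges weakly to a fixed point when $\sum_n(k_n-1)$ converges. We show that the summability condition cannot be dropped. There are counterexamples on compact convex subsets of Hilbert space for every constant $t_n\equiv t\in(0,1)$, and in Euclidean $\mathbb R^3$ for $t\le\frac13$. The iterates drift back and forth along a segment of fixed points, driven by a rotation along a curve that is $C^1$-close to a circle but has zero mean radial curvature. We also show that on compact convex subsets of strictly convex spaces the cluster set of the iterates is a connected set of fixed points, and that the iteration converges in dimension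 one.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Banach spaces are real, and dimension means real dimension. Let $C$ be a nonempty subset of a Banach space $X$. A map $T:C\to C$ is \emph{asymptotically nonexpansive} if there are positive numbers $k_n$ with $k_n\to1$ and
\[
\|T^np-T^nq\|\le k_n\|p-q\|\qquad(p,q\in C,\ n\ge1).
\]
We write $\operatorname{Lip}(f)$ for the least Lipschitz constant of a map $f$, and $\operatorname{Fix}(T)$ for the set of fixed points of $T$. Replacing $k_n$ by $\max(k_n,1)$, we may assume $k_n\ge1$. When $C$ is convex, the \emph{modified Mann iteration} with starting point $p_1\in C$ and weights $t_n\in[0,1]$ is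
\begin{equation}\label{eq:M}
p_{n+1}=(1-t_n)p_n+t_nT^np_n\qquad(n\ge1).\tag{M}
\end{equation}
The $n$th step uses $T^n$ because the high powers of $T$ are the maps that are almost nonexpansive. The averaging is what produces convergence. If $T$ is the rotation of a disc in $\mathbb C$ by an angle $\alpha\notin2\pi\mathbb Z$, then $T^np$ diverges for $p\ne0$, while \eqref{eq:M} with $t_n\equiv t\in(0,1)$ multiplies $|p_n|^2$ by $1-4t(1-t)\sin^2(n\alpha/2)$ at step $n$; since $e^{in\alpha}\not\to1$, this gives $p_n\to0$.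

Recall that $X$ is \emph{strictly convex} if $\|(1-t)a+tb\|<1$ for distinct unit vectors $a,b$ and $0<t<1$, and \emph{uniformly convex} if for every $\varepsilon>0$ there is $\eta>0$ such that $\|a\|,\|b\|\le1$ and $\|a-b\|\ge\varepsilon$ imply $\|\frac12(a+b)\|\le1-\eta$. The norm is \emph{Fr\'echet differentiable} if at each $a\ne0$ there is a bounded linear functional $\phi$ with $\|a+h\|=\|a\|+\phi(h)+o(\|h\|)$. A Hilbert space, whose norm we write $|\cdot|$, has all three properties: convexity follows from the identity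
\begin{equation}\label{eq:quad}
|(1-t)a+tb|^2=(1-t)|a|^2+t|b|^2-t(1-t)|a-b|^2,
\end{equation}
and $\phi(h)=\langle a,h\rangle/|a|$. By the theorem of Goebel and Kirk, an asymptotically nonexpansive self-map of a bounded closed convex subset of a uniformly convex space has a fixed point. The following theorem says when \eqref{eq:M} finds one.

\begin{theorem}[{\cite[Theorem 3.1]{FP}}]\label{thm:known}
Let $X$ be a uniformly convex Banach space with a Fr\'echet differentiable norm, $C$ a nonempty bounded closed convex subset of $X$, and $T:C\to C$ an asymptotically nonexpansive map such that $\sum_n(k_n-1)$ converges. If $(t_n)$ is bounded away from $0$ and $1$, then for each $p_1\in C$ the sequence \eqref{eq:M} converges weakly to a fixed point of $T$.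
\end{theorem}

The problem posed in \cite{FP} is whether Theorem~\ref{thm:known} remains valid when $k_n$ tends to $1$ so slowly that $\sum_n(k_n-1)$ diverges.

To see what summability does, let $q\in\operatorname{Fix}(T)$. Then
\begin{equation}\label{eq:fejer}
\|p_{n+1}-q\|\le(1-t_n)\|p_n-q\|+t_nk_n\|p_n-q\|\le k_n\|p_n-q\|.
\end{equation}
If $\sum_n(k_n-1)$ converges, so does $\prod_nk_n$; the quotients $\|p_n-q\|/\prod_{j<n}k_j$ are nonincreasing, and therefore $\|p_n-q\|$ has a limit for every fixed point $q$. This pins the sequence down: if a subsequence converges in norm to a fixed point, the whole sequence does. Without summability \eqref{eq:fejer} gives nothing of the kind. One may still guess that the theorem survives. The bound \eqref{eq:fejer} is a worst case, and the maps $T^n$ are powers of a single map, not arbitrary maps with constants $k_n$. Moreover, in Hilbert space \eqref{eq:quad} gives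
\[
|p_{n+1}-q|^2\le k_n^2|p_n-q|^2-t_n(1-t_n)|T^np_n-p_n|^2,
\]
so every step that moves the iterate also pulls it toward all fixed points. The guess is correct in dimension one and false from dimension three on.

\begin{theorem}\label{thm:hilbert}
Let $0<t_-\le t_n\le t_+<1$ and $V:=\sum_n|t_{n+1}-t_n|<\infty$; for instance, $t_n\equiv t\in(0,1)$. In the real Hilbert space $\mathbb R\oplus\ell^2(\mathbb N;\mathbb C)$ there are a compact convex set $C$, an asymptotically nonexpansive map $T:C\to C$ and a starting point such that the sequence \eqref{eq:M} does not converge weakly.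
\end{theorem}

This answers the question in the negative. By Theorem~\ref{thm:known}, $\sum_n(k_n-1)$ diverges for this map $T$.

\begin{theorem}\label{thm:three}
For every $t\in(0,\frac13]$ there is such an example, with $t_n\equiv t$, in Euclidean $\mathbb R^3$, and hence in every Hilbert space of dimension at least $3$.
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $C$ be a nonempty compact convex subset of a strictly convex Banach space $X$, let $T:C\to C$ be asymptotically nonexpansive, and let $t_n\in[t_-,t_+]\subset(0,1)$. Then the sequence \eqref{eq:M} satisfies $\|p_n-T^np_n\|\to0$ and $\|p_{n+1}-p_n\|\to0$, and its cluster set is a nonempty connected subset of $\operatorname{Fix}(T)$. In particular, $(p_n)$ converges if $\operatorname{Fix}(T)$ is a singleton. If $\dim X=1$, then $(p_n)$ always converges to a fixed point.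
\end{theorem}

Dimension $2$ is not settled here.

We prove Theorem~\ref{thm:positive} first, in Section~\ref{sec:positive}, because it dictates the shape of a compact counterexample: the iterates must creep, with steps tending to zero, along a continuum of fixed points. Section~\ref{sec:model} shows on a model how the averaging in \eqref{eq:M} can produce such a drift. The two ingredients, a planar map and a way of coupling it to an extra coordinate, are built in Sections \ref{sec:curve} and~\ref{sec:coupling}, and they are assembled in Sections \ref{sec:hilbert} and~\ref{sec:three}.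

We identify $\mathbb C$ with the Euclidean plane, and $D(u)=\{w\in\mathbb C:|w|\le u\}$. We use the fact that a Lipschitz curve in a Hilbert space, defined on an interval, is differentiable almost everywhere and is the integral of its derivative.

\section{Compact sets: what remains true}\label{sec:positive}

The distance $\|p_n-q\|$ to a fixed point need not be monotone. It becomes monotone in the limit, where the maps $T^n$ are replaced by nonexpansive maps. The limit orbit is indexed by $\mathbb Z$, and this is the point of the proof: far in the past the distance is almost constant, and strict convexity then forbids any motion.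

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
The map $T$ is continuous and $C$ is compact and convex, so $\operatorname{Fix}(T)\ne\emptyset$ by Schauder's theorem. Call a family $(G_j,y_j,\bar t_j)_{j\in\mathbb Z}$ a \emph{limit orbit} if $G_j:C\to C$ is nonexpansive and fixes every point of $\operatorname{Fix}(T)$, $y_j\in C$, $\bar t_j\in[t_-,t_+]$, and
\[
G_{j+1}=T\circ G_j,\qquad y_{j+1}=(1-\bar t_j)y_j+\bar t_jG_jy_j\qquad(j\in\mathbb Z).
\]

\emph{Every limit orbit has $y_j$ constant and equal to a fixed point.} For $q\in\operatorname{Fix}(T)$, the computation \eqref{eq:fejer} with constant $1$ shows that $\|y_j-q\|$ is nonincreasing in $j$. Let $\ell(q)=\lim_{j\to-\infty}\|y_j-q\|=\sup_j\|y_j-q\|$. By the Arzel\`a--Ascoli theorem, a sequence of self-maps of a compact metric space with a common Lipschitz constant has a uniformly convergent subsequence. With a diagonal argument we find $j_l\to-\infty$ such that, for every $j\in\mathbb Z$, $G_{j_l+j}\to G'_j$ uniformly, $y_{j_l+j}\to z_j$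 and $\bar t_{j_l+j}\to\bar t'_j$. The defining properties pass to the limit, so $(G'_j,z_j,\bar t'_j)$ is a limit orbit, and $\|z_j-q\|=\ell(q)$ for all $j$ and all $q\in\operatorname{Fix}(T)$. Fix such a $q$. The vector $z_{j+1}-q$ has norm $\ell(q)$ and is a convex combination, with weights in $(0,1)$, of $z_j-q$ and $G'_jz_j-q$, both of norm at most $\ell(q)$. By the triangle inequality both have norm $\ell(q)$, and by strict convexity they are equal. So $G'_jz_j=z_j$, hence $z_{j+1}=z_j$, and all $z_j$ equal one point $z$. Now $Tz=TG'_0z=G'_1z=z$; this is where it matters that the maps are powers of $T$. Taking $q=z$ gives $\ell(z)=0$, so $y_j=z$ for all $j$.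

\emph{The iterates.} Let $n_l\to\infty$. Since $\sup_nk_n<\infty$, the same compactness argument gives a subsequence along which $T^{n_l+j}\to G_j$ uniformly, $p_{n_l+j}\to y_j$ and $t_{n_l+j}\to\bar t_j$ for every $j\in\mathbb Z$. Since $k_n\to1$, each $G_j$ is nonexpansive, and $(G_j,y_j,\bar t_j)$ is a limit orbit. Therefore $y_0=y_1\in\operatorname{Fix}(T)$. This shows that every cluster point of $(p_n)$ is a fixed point, and that every sequence of indices has a subsequence along which $p_{n+1}-p_n\to0$. Hence $p_{n+1}-p_n\to0$, and $T^np_n-p_n=(p_{n+1}-p_n)/t_n\to0$.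

The cluster set $K$ is nonempty and compact, and $\operatorname{dist}(p_n,K)\to0$. Suppose $K$ is the union of disjoint nonempty compact sets $K_1,K_2$ at distance $3\eta>0$. For large $n$, $p_n$ is within $\eta$ of $K_1$ or of $K_2$ and the steps are shorter than $\eta$, so $p_n$ stays near one of the two sets and the other contains no cluster point. This contradiction shows that $K$ is connected. If $\operatorname{Fix}(T)$ is a singleton, so is $K$, and $(p_n)$ converges.

\emph{Dimension one.} We may take $X=\mathbb R$. The closed set $\operatorname{Fix}(T)$ is an interval: if $x<z<y$ with $x,y$ fixed, then $y-k_n(y-z)\le T^nz\le x+k_n(z-x)$, so $T^nz\to z$ and $Tz=\lim T^{n+1}z=z$. Let $\operatorname{Fix}(T)=[q_1,q_2]$. The case $q_1=q_2$ is done. Let $q_1<q_2$. If some $p_n$ is fixed, the sequence is constant from then on. Otherwise, once the steps are shorter than $q_2-q_1$, the iterates stay on one side of $[q_1,q_2]$, and since $\operatorname{dist}(p_n,[q_1,q_2])\to0$ they converge to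 the endpoint on that side.
\end{proof}

The bound $t_+<1$ is needed: for a rotation of a disc and $t_n\equiv1$, the iterates stay on a circle around the only fixed point. In dimension one every bounded closed convex set is compact, so Theorem~\ref{thm:known} holds there without summability.

\section{The mechanism on a model}\label{sec:model}

\subsection*{Drift across invariant paraboloids}
Let $S:D(r)\to D(r)$ be any map. On $\mathbb R\times D(r)$ put
\[
R_0(x,w)=x-|w|^2,\qquad T_0(x,w)=\bigl(x-|w|^2+|Sw|^2,\,Sw\bigr).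
\]
Then $R_0\circ T_0=R_0$ and $T_0^n(x,w)=(x-|w|^2+|S^nw|^2,\,S^nw)$: the map $T_0$ preserves each paraboloid $R_0=c$. The iteration \eqref{eq:M} does not, because a chord of a paraboloid lies above it. Let $p_n=(x_n,w_n)$ be generated by \eqref{eq:M}. Then $w_{n+1}=(1-t_n)w_n+t_nS^nw_n$, and \eqref{eq:quad} gives
\[
R_0(p_{n+1})=R_0(p_n)+d_n,\qquad d_n=t_n(1-t_n)|S^nw_n-w_n|^2.
\]
Hence $x_N-x_1=\sum_{n<N}d_n+|w_N|^2-|w_1|^2$. We call $\sum_nd_n$ the \emph{energy} of the planar orbit. The cost of the coupling is small when $r$ is small: if $\operatorname{Lip}(S^n)\le\kappa$ with $\kappa\ge1$, then $w\mapsto|S^nw|^2-|w|^2$ is $2r(1+\kappa)$-Lipschitz, and $\operatorname{Lip}(T_0^n)\le\kappa+2r(1+\kappa)$. To move $x$ by a fixed amount with Lipschitz constants close to $1$, we therefore need a fixed amount of energy with $r$ small and $\kappa$ close to $1$.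

A nonexpansive $S$ with $S0=0$ cannot supply it, since \eqref{eq:quad} gives $|w_{n+1}|^2\le|w_n|^2-d_n$ and the energy is at most $r^2$. For a rotation there is equality, and $x_n$ is constant: the orbit pays for its energy with its radius. We need an almost nonexpansive $S$ whose orbit produces energy much larger than $r^2$.

\subsection*{Rotation along a curve}
Replace the circles by the multiples $s\Gamma$ of a smooth $2\pi$-periodic curve $\Gamma:\mathbb R\to\mathbb C$ with $\det(\Gamma,\Gamma')>0$, where $\det(a,b)=\operatorname{Im}(\bar ab)$, and let $S^n$ send $s\Gamma(\theta)$ to $s\Gamma(\theta+\psi)$ with $\psi=n\alpha$ small. Expanding around $\theta+t\psi$,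
\[
(1-t)\Gamma(\theta)+t\Gamma(\theta+\psi)=\Gamma(\theta+t\psi)+\tfrac12t(1-t)\psi^2\,\Gamma''(\theta+t\psi)+O(\psi^3).
\]
The coefficient of $\Gamma$ in the expansion of $\Gamma''$ in the basis $\Gamma,\Gamma'$ is $-P$, where $P=\det(\Gamma',\Gamma'')/\det(\Gamma,\Gamma')$. The component along $\Gamma'$ only shifts the parameter. So one step multiplies $s$ by $1-\frac12t(1-t)\psi^2P+O(\psi^3)$ and advances $\theta$ by about $t\psi$. For the circle, $P=1$. Where the curve bends away from the origin, $P<0$, the chord passes outside the curve, and $s$ grows. If the mean of $P$ over a period is zero, the gains and losses cancel, while each step still yields energy of order $s^2\psi^2$.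

The constraint is that $S^n$ must be almost nonexpansive, so $\Gamma$ must be $C^1$-close to $e^{i\theta}$. Writing $\Gamma=e^\zeta$, we have $\Gamma'=\zeta'\Gamma$, $\Gamma''=(\zeta''+\zeta'^2)\Gamma$, and
\begin{equation}\label{eq:P}
P=\frac{\operatorname{Im}\bigl(\overline{\zeta'}(\zeta''+\zeta'^2)\bigr)}{\operatorname{Im}\zeta'}=|\zeta'|^2+\frac{\operatorname{Im}(\overline{\zeta'}\zeta'')}{\operatorname{Im}\zeta'}.
\end{equation}
A radial perturbation $\zeta=i\theta+h(\theta)$ with $h$ real and periodic gives $P=1+h'^2-h''$, whose mean is at least $1$. A reparametrized circle $\zeta=i\phi(\theta)$ gives $P=\phi'^2>0$. Neither helps alone. In Section~\ref{sec:curve} we combine a radial and an angular oscillation of frequency $m$ and $C^1$-size $\delta$. Their interaction contributes about $-\frac12m\delta^2$ to the mean of $P$, so $\delta\approx\sqrt{2/m}$ cancels the curvature of the circle, and $\delta\to0$ as $m\to\infty$.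

\subsection*{What the model lacks}
Three things remain. First, one scale gives $\operatorname{Lip}(T_0^n)\le\kappa+O(r)$, which does not tend to $1$. We need infinitely many scales with $\kappa_i\to1$ and $r_i\to0$, and for large $n$ the power $S^n$ must contract strongly on the early scales, which switches them off. Second, when $S^n$ is close to $0$, the map $T_0^n$ is close to $(x,w)\mapsto(R_0(x,w),0)$, and $|\nabla R_0|=\sqrt{1+4|w|^2}>1$. The remedy is to use $x(1-A|w|^2)-|w|^2$ in place of $R_0$. The square of its gradient is $(1-A|w|^2)^2+4(1+Ax)^2|w|^2$, which is at most $1$ when $A=32$, $A|x|\le\frac14$ and $A|w|^2\le2^{-7}$; and the new term $-Ax|w|^2$ is too small to reverse the bending of the level sets. Third, $T$ must map a bounded set into itself and the drift must reverse infinitely often, so we truncate the invariant and alternate the sign of $|w|^2$ from scale to scale.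

\section{A curve with zero mean radial curvature}\label{sec:curve}

Let $m\ge130$ be an integer. The polynomial $y^2+(m-2)y-1$ is negative at $0$ and positive at $1/(m-2)$, so it has a root $y\in(0,\frac1{m-2})$. Put $\delta=\delta_m=\sqrt{2y-y^2}$, so that $\sqrt{1-\delta^2}=1-y$. Then $\delta\le\sqrt{2/(m-2)}\le\frac18$, $\delta_m\to0$ as $m\to\infty$, and $1+\delta^2-my=1-(m-2)y-y^2=0$, that is,
\begin{equation}\label{eq:delta}
1+\delta^2-m\bigl(1-\sqrt{1-\delta^2}\bigr)=0.
\end{equation}
Define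
\[
\zeta(\theta)=i\theta-\frac\delta me^{-im\theta},\qquad\Gamma=e^\zeta,\qquad\Psi(se^{i\theta})=s\Gamma(\theta)\quad(s\ge0).
\]
The curve $\Gamma$ is $2\pi$-periodic, and $\Psi$ carries circles around $0$ to multiples of $\Gamma$.

\begin{lemma}\label{lem:P}
For this $\zeta$, the function $P$ of \eqref{eq:P} has mean zero. Hence $P=Q'$ with $Q$ smooth and $2\pi$-periodic.
\end{lemma}

\begin{proof}
We have $\zeta'=i(1+\delta e^{-im\theta})$ and $\zeta''=m\delta e^{-im\theta}$, so $\operatorname{Im}\zeta'=1+\delta\cos m\theta$ and $\overline{\zeta'}\zeta''=-im\delta(e^{-im\theta}+\delta)$. Therefore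
\[
P(\theta)=|1+\delta e^{-im\theta}|^2-m\,\frac{\delta^2+\delta\cos m\theta}{1+\delta\cos m\theta}=|1+\delta e^{-im\theta}|^2-m\Bigl(1-\frac{1-\delta^2}{1+\delta\cos m\theta}\Bigr).
\]
The first term has mean $1+\delta^2$, and $\frac1{2\pi}\int_0^{2\pi}\frac{d\phi}{1+\delta\cos\phi}=(1-\delta^2)^{-1/2}$. So the mean of $P$ is the left side of \eqref{eq:delta}.
\end{proof}

\begin{lemma}\label{lem:Psi}
$\operatorname{Lip}(\Psi-\mathrm{id})\le2\delta$. The map $\Psi$ is a homeomorphism of $\mathbb C$ with $\operatorname{Lip}(\Psi)\le1+2\delta$ and $\operatorname{Lip}(\Psi^{-1})\le(1-2\delta)^{-1}$, and $|\Psi(z)|\le2|z|$.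
\end{lemma}

\begin{proof}
We make the computation in a form that is used again in Section~\ref{sec:three}. Let $\Psi(z)=ze^{-g(z)}$ with $g$ smooth on $\mathbb C\setminus\{0\}$, and let $z\neq0$ be a point with $|g(z)|\le\delta/130$ and $|z|\,|Dg(z)|\le1.1\,\delta$, where $\delta\le\frac18$. Then $e^{|g|}\le1.01$ and $|e^{-g}-1|\le|g|e^{|g|}\le0.01\,\delta$. From $D\Psi(z)h-h=(e^{-g}-1)h-ze^{-g}Dg(z)h$ we get
\begin{equation}\label{eq:DPsi}
|D\Psi(z)-I|\le0.01\,\delta+1.01\cdot1.1\,\delta\le2\delta.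
\end{equation}
Here $g=\frac\delta me^{-im\theta}$, so $|g|=\delta/m$ and $|Dg|=\delta/|z|$, and \eqref{eq:DPsi} holds for all $z\ne0$. Integrating along segments, and using continuity at $0$ for segments through $0$, we obtain $\operatorname{Lip}(\Psi-\mathrm{id})\le2\delta<1$. Then $(1-2\delta)|z-z'|\le|\Psi z-\Psi z'|\le(1+2\delta)|z-z'|$, and $\Psi$ is onto because, for each $w$, the contraction $z\mapsto w-(\Psi z-z)$ has a fixed point. Finally $|\Psi(z)|\le e^{|g|}|z|$.
\end{proof}

The next lemma makes the computation of Section~\ref{sec:model} rigorous. It allows a small radial shrinking $\varepsilon_n$, which will later switch the scale off.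

\begin{lemma}[Averaging]\label{lem:avg}
Let $t_n\in[0,1]$ and $V=\sum_n|t_{n+1}-t_n|<\infty$. There is a constant $K$, depending only on $m$ and $V$, with the following property. Let $\alpha>0$, let $1\le j\le q$ be integers with $q\alpha\le\frac1{16}$, and let $w_n=s_n\Gamma(\theta_n)$ with $s_n\ge0$ $(j\le n\le q+1)$ satisfy $s_j>0$ and
\[
w_{n+1}=(1-t_n)s_n\Gamma(\theta_n)+t_n(1-\varepsilon_n)s_n\Gamma(\theta_n+n\alpha),\qquad0\le\varepsilon_n\le2^8(n\alpha)^3,
\]
for $j\le n\le q$. Then $s_n>0$ and $|\log s_n-\log s_j|\le K(q\alpha+q^4\alpha^3)$ for $j\le n\le q+1$.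
\end{lemma}

\begin{proof}
The constants in $O(\cdot)$ depend only on $m$. All derivatives of $\zeta$ are bounded on $\mathbb R$, $|\zeta'|\le\frac98$, and $\operatorname{Im}\zeta'\ge\frac78$.

\emph{Logarithmic coordinates.} Let $\Phi(\sigma,\theta)=\sigma+\zeta(\theta)$, so that $e^{\Phi(\sigma,\theta)}=e^\sigma\Gamma(\theta)$. The map $\Phi:\mathbb R^2\to\mathbb C$ is a bijection with Lipschitz inverse: $\theta$ is recovered from $\operatorname{Im}\Phi=\operatorname{Im}\zeta(\theta)$, whose derivative is at least $\frac78$, and then $\sigma=\operatorname{Re}\Phi-\operatorname{Re}\zeta(\theta)$.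

\emph{One step.} Suppose $s_n>0$, and write $\sigma_n=\log s_n$, $t=t_n$, $\psi=\psi_n=n\alpha\le\frac1{16}$. Let $\Delta=\zeta(\theta_n+\psi)-\zeta(\theta_n)$ and $Z=(1-\varepsilon_n)e^\Delta-1$, so that $w_{n+1}=w_n(1+tZ)$. Since $|\Delta|\le\frac98\psi$, we have $|e^\Delta-1|\le\frac98\psi e^{9\psi/8}\le0.08$; also $\varepsilon_n\le2^8\psi^3\le\psi$. Hence $|Z|\le0.08+\frac{1.08}{16}\le\frac12$, and $w_{n+1}\ne0$. Since $\Psi$ is injective, $w_{n+1}$ determines $s_{n+1}$, and it determines $\theta_{n+1}$ modulo $2\pi$. The recursion depends on the angles only modulo $2\pi$, so we may choose $\theta_{n+1}$ with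
\[
\Phi(\sigma_{n+1},\theta_{n+1})=\Phi(\sigma_n,\theta_n)+\log(1+tZ),
\]
where $\log$ is the principal branch. With derivatives of $\zeta$ taken at $\theta_n$, we have $\Delta=\zeta'\psi+\frac12\zeta''\psi^2+O(\psi^3)$, and so $Z=\zeta'\psi+\frac12(\zeta''+\zeta'^2)\psi^2+O(\psi^3)$. Since $|\log(1+z)-z+\frac12z^2|\le|z|^3$ for $|z|\le\frac12$,
\[
\log(1+tZ)=t\zeta'\psi+\tfrac t2(\zeta''+\zeta'^2)\psi^2-\tfrac{t^2}2\zeta'^2\psi^2+O(\psi^3).
\]
Subtract $\zeta(\theta_n+t\psi)-\zeta(\theta_n)=t\zeta'\psi+\frac{t^2}2\zeta''\psi^2+O(\psi^3)$. Writing $\sigma_{n+1}=\sigma_n+\mu$ and $\theta_{n+1}=\theta_n+t\psi+\vartheta$, we obtain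
\[
\Phi(\sigma_n+\mu,\theta_n+t\psi+\vartheta)-\Phi(\sigma_n,\theta_n+t\psi)=h+O(\psi^3),\qquad h=\tfrac12t(1-t)\psi^2(\zeta''+\zeta'^2).
\]
The right side is $O(\psi^2)$ and $\Phi^{-1}$ is Lipschitz, so $\mu,\vartheta=O(\psi^2)$. The left side equals $\mu+\zeta'(\theta_n+t\psi)\vartheta+O(\vartheta^2)=\mu+\zeta'\vartheta+O(\psi^3)$. Thus $\mu+\zeta'\vartheta=h+O(\psi^3)$ with $\mu,\vartheta$ real. Multiplying by $\overline{\zeta'}$ and taking imaginary parts eliminates $\vartheta$ and gives $-\mu\operatorname{Im}\zeta'=\operatorname{Im}(\overline{\zeta'}h)+O(\psi^3)$, that is,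
\[
\sigma_{n+1}-\sigma_n=-\tfrac12t(1-t)\psi^2P(\theta_n)+O(\psi^3).
\]

\emph{Summation.} The terms $\psi^2P(\theta_n)$ may sum in absolute value to a large number, so we must use the cancellation in Lemma~\ref{lem:P}. Since $\theta_{n+1}-\theta_n=t\psi+O(\psi^2)$, we have $Q(\theta_{n+1})-Q(\theta_n)=t\psi P(\theta_n)+O(\psi^2)$, and so
\[
\sigma_{n+1}-\sigma_n=-\tfrac12a_n\bigl[Q(\theta_{n+1})-Q(\theta_n)\bigr]+O(\psi_n^3),\qquad a_n=(1-t_n)n\alpha.
\]
For $j<N\le q+1$, summation by parts gives
\[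
\sum_{n=j}^{N-1}a_n\bigl[Q(\theta_{n+1})-Q(\theta_n)\bigr]=a_{N-1}Q(\theta_N)-a_jQ(\theta_j)-\sum_{n=j+1}^{N-1}(a_n-a_{n-1})Q(\theta_n).
\]
Since $0\le a_n\le q\alpha$ and $|a_n-a_{n-1}|\le\alpha+q\alpha|t_n-t_{n-1}|$, this is at most $(3+V)q\alpha\,\|Q\|_\infty$ in absolute value. The error terms sum to $O(q\cdot(q\alpha)^3)$.
\end{proof}

The last estimate is the only place where the bounded variation of $(t_n)$ is used.

Over $M$ steps the energy is of order $\sum_{n\le M}(n\alpha)^2\approx\alpha^2M^3$, while the radius changes by a factor $\exp O(M\alpha+M^4\alpha^3)$. For $M\approx\Lambda\alpha^{-2/3}$ the energy is of order $\Lambda^3$, and the exponent is of order $(\Lambda+\Lambda^4)\alpha^{1/3}$. We choose $\Lambda$ large and then $\alpha$ small. Two corrections turn the rotation along $\Gamma$ into a usable map. A factor $\lambda=1-\alpha^3$ is within the tolerance of Lemma~\ref{lem:avg} and makes high powers contract. The nearest-point projection $\Pi$ of $\mathbb C$ onto $D(1)$, which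 is nonexpansive, makes the range bounded, so that the map preserves a disc.

\begin{proposition}[Large energy]\label{prop:energy}
Let $(t_n)$ be as in Theorem~\ref{thm:hilbert}, let $m\ge130$, $L>0$, and $\kappa=\frac{1+2\delta}{1-2\delta}$. There are $\lambda\in(0,1)$ and a map $\tilde S:\mathbb C\to D(2)$ with $\tilde S0=0$ and $\operatorname{Lip}(\tilde S^n)\le\kappa\lambda^n$ for all $n\ge1$, such that the sequence $w_1=\Psi(\frac12)$, $w_{n+1}=(1-t_n)w_n+t_n\tilde S^nw_n$ tends to $0$ and satisfies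
\[
L\le\mathcal E:=\sum_{n\ge1}t_n(1-t_n)|\tilde S^nw_n-w_n|^2<\infty.
\]
\end{proposition}

\begin{proof}
Let $t_*=\min(t_-(1-t_-),t_+(1-t_+))>0$; by concavity, $t_n(1-t_n)\ge t_*$. Choose $\Lambda\ge1$ with $t_*2^{-8}\Lambda^3/24\ge L$, and then $\alpha\in(0,1)$ with $\Lambda\alpha^{1/3}\le\frac1{16}$ and $K(\Lambda+\Lambda^4)\alpha^{1/3}\le\log2$. Put $\lambda=1-\alpha^3$, $N(z)=\lambda e^{i\alpha}\Pi(z)$ and $\tilde S=\Psi N\Psi^{-1}$. Since $N$ maps into $D(1)$, where $\Pi$ is the identity, $N^n(z)=\lambda^ne^{in\alpha}\Pi(z)$ for $n\ge1$. Lemma~\ref{lem:Psi} gives the stated properties of $\tilde S$.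

Let $M=\lfloor\Lambda\alpha^{-2/3}\rfloor\ge\frac12\Lambda\alpha^{-2/3}$. Then $M\alpha\le\frac1{16}$ and $M\alpha+M^4\alpha^3\le(\Lambda+\Lambda^4)\alpha^{1/3}$. Let $\hat w_n=s_n\Gamma(\theta_n)$ be the sequence defined like $w_n$ but with $\Pi$ omitted. It satisfies the recursion of Lemma~\ref{lem:avg} with $j=1$, $q=M$, $s_1=\frac12$ and $\varepsilon_n=1-\lambda^n\le n\alpha^3\le(n\alpha)^3$. Hence $\frac14\le s_n\le1$ for $n\le M+1$. Since $|\Psi^{-1}\hat w_n|=s_n\le1$, the projection does not act, and $w_n=\hat w_n$ for $n\le M+1$. For $n\le M$ let $z=\Psi^{-1}w_n$. The point $N^nz$ lies on a ray that makes the angle $n\alpha\le\frac1{16}$ with $z$, so $|z-N^nz|\ge s_n\sin n\alpha\ge\frac18n\alpha$, and $|w_n-\tilde S^nw_n|\ge(1-2\delta)\frac18n\alpha\ge\frac1{16}n\alpha$. Therefore $\mathcal E\ge t_*2^{-8}\alpha^2M^3/3\ge t_*2^{-8}\Lambda^3/24\ge L$.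

Finally, $|w_{n+1}|\le(1-t_-+\kappa\lambda^n)|w_n|$, so $w_n\to0$ geometrically, and $|\tilde S^nw_n-w_n|\le(1+\kappa)|w_n|$. Hence $\mathcal E<\infty$.
\end{proof}

\section{Coupling with a drift coordinate}\label{sec:coupling}

Fix $A=32$, $\xi=2^{-7}$ and $\rho=2^{-6}$, so that $A\xi=\frac14$, $A\rho=\frac12$ and $A\rho^2=2^{-7}$. The data of this section are a real Hilbert space $H$, a convex set $B\subset H$ with $0\in B$ and $|w|\le\rho$ on $B$, a map $S:B\to B$, and a function $b:B\to\mathbb R$ with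
\begin{equation}\label{eq:bhyp}
|b(w)|\le|w|^2,\qquad|b(w_1)-b(w_2)|\le3\rho|w_1-w_2|.
\end{equation}
The function $b$ plays the role of $\pm|w|^2$. Let $\tau(c)$ be the point of $[-\frac\xi2,\frac\xi2]$ nearest to $c\in\mathbb R$, and on $C=[-\xi,\xi]\times B\subset\mathbb R\oplus H$ define
\[
R(x,w)=x(1-A|w|^2)+b(w),\qquad T(x,w)=\bigl(X(\tau(R(x,w)),Sw),\,Sw\bigr),
\]
where $X(c,w)=(c-b(w))/(1-A|w|^2)$ is the solution $x$ of $R(x,w)=c$. Thus $T$ reads the level of $R$, truncates it, applies $S$, and places the point on the truncated level. Since $(\frac\xi2+\rho^2)/(1-A\rho^2)=\frac{17}{32}\cdot\frac{128}{127}\,\xi\le\xi$, we have $T(C)\subset C$. Since $R(X(c,w),w)=c$ and $\tau\circ\tau=\tau$, induction gives, for $n\ge1$,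
\begin{equation}\label{eq:Tn}
T^n(x,w)=\bigl(X(\tau(R(x,w)),S^nw),\,S^nw\bigr),\qquad R(T^n(x,w))=\tau(R(x,w)).
\end{equation}
On $C$ we have $|R|\le\xi+\rho^2\le2\xi$ and $|R(x,w)-x|\le\frac54|w|^2$.

\subsection*{Lipschitz constants}
In the next lemma $H$ splits into a part $H_-$, on which $S^n$ contracts strongly but $w$ need not be small, and a part $H_+$, on which $w$ is small and $S^n$ is almost nonexpansive. The part $H_+$ costs $O(r)$, as in the model. The part $H_-$ must cost nothing, and this is the purpose of the factor $1-A|w|^2$.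

\begin{lemma}\label{lem:lip}
Let $n\ge1$, $\kappa\in[1,\frac32]$, $r\in[0,\rho]$. Let $p(\sigma)=(x(\sigma),w(\sigma))$, $0\le\sigma\le1$, be a segment in $C$ with constant velocity $\dot p=(\dot x,\dot w)$, and suppose that $w^*(\sigma)=S^nw(\sigma)$ is Lipschitz. Suppose that for almost every $\sigma$ there is an orthogonal decomposition $H=H_-\oplus H_+$, which may depend on $\sigma$, such that the components of the vectors $w,w^*,\dot w,\dot w^*$ at $\sigma$ satisfy
\begin{itemize}
\item[(i)] $|w^*_-|\le\frac14|w_-|$ and $|\dot w^*_-|\le\frac14|\dot w_-|$;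
\item[(ii)] $|w_+|\le r$, $|w^*_+|\le r$ and $|\dot w^*_+|\le\kappa|\dot w_+|$;
\item[(iii)] $|\frac d{d\sigma}b(w)|\le3(|w_-||\dot w_-|+|w_+||\dot w_+|)$, and the same with $w^*$ in place of $w$.
\end{itemize}
Then $|T^np(1)-T^np(0)|\le(\kappa+10r)|p(1)-p(0)|$.
\end{lemma}

\begin{proof}
Let $c=R(x,w)$ and $(x^*,w^*)=T^n(x,w)$. By \eqref{eq:bhyp} and \eqref{eq:Tn}, the functions $b(w)$, $b(w^*)$, $c$, $\tau(c)$ and $x^*$ are Lipschitz in $\sigma$. It suffices to show $|(\dot x^*,\dot w^*)|\le(\kappa+10r)|\dot p|$ at each $\sigma$ where all derivatives exist and (i)--(iii) hold. Let $y=|w_-|\le\rho$. Differentiating $(1-A|w^*|^2)x^*=\tau(c)-b(w^*)$ gives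
\[
(1-A|w^*|^2)\,\dot x^*=\tfrac d{d\sigma}\tau(c)-\tfrac d{d\sigma}b(w^*)+2Ax^*\langle w^*,\dot w^*\rangle=:Y.
\]
Since $\tau$ is nonexpansive, the first term is at most $|\dot c|$ in absolute value. We have $\dot c=(1-A|w|^2)\dot x-2Ax\langle w,\dot w\rangle+\frac d{d\sigma}b(w)$ and $2A\xi+3=3.5$, so
\[
|\dot c|\le(1-Ay^2)|\dot x|+3.5\,(y|\dot w_-|+r|\dot w_+|).
\]
By (i)--(iii), the other two terms of $Y$ together are at most $3.5\,(\frac1{16}y|\dot w_-|+\kappa r|\dot w_+|)$. Since $3.5\cdot\frac{17}{16}\le3.72$ and $3.5\,(1+\kappa)\le8.75$,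
\[
|Y|\le(1-32y^2)|\dot x|+3.72\,y|\dot w_-|+8.75\,r|\dot p|\le\Bigl(1+\frac{3.72+8.75}{64}\Bigr)|\dot p|\le1.2\,|\dot p|.
\]
Let $\Delta=1-2y^2\ge0.999$. From $|w^*|^2\le\frac1{16}y^2+r^2$ we get
\[
\frac1{1-A|w^*|^2}\le\frac1{\Delta-32r^2}=\frac1\Delta+\frac{32r^2}{\Delta(\Delta-32r^2)}\le\frac1\Delta+64r^2\le\frac1\Delta+r.
\]
Now $(1-32y^2)/\Delta=1-30y^2/\Delta\le1-30y^2$, $3.72/\Delta\le4$ and $8.75/\Delta\le8.8$, so
\[
|\dot x^*|\le\frac{|Y|}\Delta+1.2\,r|\dot p|\le\mu+10r|\dot p|,\qquad\mu=(1-30y^2)|\dot x|+4y|\dot w_-|.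
\]
The gain $30y^2$ absorbs the cross term. Indeed, $0\le1-30y^2\le1$, $16y^2\le2^{-8}$, and $8y|\dot x||\dot w_-|\le30y^2\dot x^2+\frac{16}{30}|\dot w_-|^2$, so
\[
\mu^2\le(1-30y^2)\dot x^2+8y|\dot x||\dot w_-|+16y^2|\dot w_-|^2\le\dot x^2+\bigl(\tfrac{16}{30}+2^{-8}\bigr)|\dot w_-|^2.
\]
Since $\frac{16}{30}+2^{-8}+\frac1{16}<1$, (i) gives $\mu^2+|\dot w^*_-|^2\le\dot x^2+|\dot w_-|^2$, and then (ii) gives $\mu^2+|\dot w^*|^2\le\kappa^2|\dot p|^2$. Hence $|(\dot x^*,\dot w^*)|\le\kappa|\dot p|+10r|\dot p|$.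
\end{proof}

\subsection*{Drift}
We now measure how one step of \eqref{eq:M} changes $R$. In the model the change is exactly $d_n$. Here the term $-Ax|w|^2$ produces an error, which is at most half of $t(1-t)|v|^2$, and the truncation pulls the level toward $[-\frac\xi2,\frac\xi2]$.

\begin{lemma}\label{lem:step}
Let $p=(x,w)\in C$, $T^np=(x^*,w^*)$, $t\in[0,1]$, $\bar p=(1-t)p+tT^np=(\bar x,\bar w)$ and $v=w^*-w$. Let $\beta\in\mathbb R$ satisfy
\begin{equation}\label{eq:beta}
b(\bar w)=(1-t)b(w)+tb(w^*)-t(1-t)\beta.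
\end{equation}
Then for both signs $\eta\in\{1,-1\}$,
\[
\eta R(\bar p)\ge\min\bigl(\eta R(p),\tfrac\xi2\bigr)-t(1-t)\bigl(\eta\beta+\tfrac12|v|^2\bigr).
\]
\end{lemma}

\begin{proof}
Let $c=R(p)$, $\bar c=R(\bar p)$ and $h=x^*-x$. The cubic $f(\sigma)=(x+\sigma h)|w+\sigma v|^2$ has $\sigma^2$-coefficient $f_2=x|v|^2+2h\langle w,v\rangle$ and $\sigma^3$-coefficient $f_3=h|v|^2$. Since $t^2-t=-t(1-t)$ and $t^3-t=-t(1-t)(1+t)$, we have $f(t)=(1-t)f(0)+tf(1)-t(1-t)[f_2+(1+t)f_3]$. Using $R=x-Ax|w|^2+b$ and $R(T^np)=\tau(c)$, we get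
\[
\bar c=(1-t)c+t\tau(c)-t(1-t)\bigl[\beta-Ax|v|^2-hJ\bigr],\qquad J=A\bigl(2\langle w,v\rangle+(1+t)|v|^2\bigr).
\]
Since $|v|\le2\rho$, we have $|J|\le6A\rho|v|=3|v|\le0.1$. To bound $h$, subtract $(1-A|w|^2)x+b(w)=c$ from $(1-A|w^*|^2)x^*+b(w^*)=\tau(c)$:
\[
(1-A|w^*|^2)\,h=\bigl(\tau(c)-c\bigr)+Ax\bigl(|w^*|^2-|w|^2\bigr)+b(w)-b(w^*).
\]
As $(1-A|w^*|^2)^{-1}\le1.01$, we can write $h=h_1+h_2$, where $h_1=\gamma(\tau(c)-c)$ with $0<\gamma\le1.01$, and $|h_2|\le1.01(\frac14\cdot2\rho+3\rho)|v|\le3.6\rho|v|$. Put $t'=t+t(1-t)\gamma J$ and $E=-Ax|v|^2-h_2J$. Then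
\[
\bar c=(1-t')c+t'\tau(c)-t(1-t)(\beta+E),
\]
where $t'\in[0,1]$ because $|\gamma J|\le1$, and $|E|\le(\frac14+3\cdot\frac{3.6}{64})|v|^2\le\frac12|v|^2$. The number $\eta[(1-t')c+t'\tau(c)]$ lies between $\eta c$ and $\eta\tau(c)=\tau(\eta c)$, and both are at least $\min(\eta c,\frac\xi2)$.
\end{proof}

Let $p_n=(x_n,w_n)$ be generated by \eqref{eq:M}. By \eqref{eq:Tn}, the second component evolves on its own: $w_{n+1}=(1-t_n)w_n+t_nS^nw_n$. We write $c_n=R(p_n)$ and $v_n=S^nw_n-w_n$.

\begin{lemma}\label{lem:window}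
Let $\eta\in\{1,-1\}$ and $j<q$. Suppose that for $j\le n<q$ the identity \eqref{eq:beta} holds at step $n$ with $\beta=\beta_n$, and that $-t_n(1-t_n)(\eta\beta_n+\frac12|v_n|^2)\ge g_n-o_n$ with $g_n,o_n\ge0$. If $\sum_{j\le n<q}g_n\ge\frac52\xi$, then $\eta c_q\ge\frac\xi2-\sum_{j\le n<q}o_n$.
\end{lemma}

\begin{proof}
Let $a_n=\min(\eta c_n,\frac\xi2)$, $G_n=a_j+\sum_{j\le l<n}g_l$ and $O_n=\sum_{j\le l<n}o_l$. Lemma~\ref{lem:step} gives $a_{n+1}\ge\min(\frac\xi2,a_n+g_n-o_n)$. We show $a_n\ge\min(\frac\xi2,G_n)-O_n$ by induction. For $n=j$ this is an equality, and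
\[
a_{n+1}\ge\min\bigl(\tfrac\xi2,\ \min(\tfrac\xi2,G_n)+g_n\bigr)-O_n-o_n=\min\bigl(\tfrac\xi2,G_{n+1}\bigr)-O_{n+1}.
\]
Since $a_j\ge-2\xi$, we have $G_q\ge\frac\xi2$.
\end{proof}

\section{The counterexample in Hilbert space}\label{sec:hilbert}

We give each scale its own plane. The $i$th plane carries a rescaled copy of Proposition~\ref{prop:energy} with total energy exactly $8\xi$, and $b$ has the sign $(-1)^i$ on it. The drifts of different planes must not cancel, so almost all the energy of the $i$th plane has to be spent in its own window $n_i\le n<n_{i+1}$. Before $n_i$ the plane spends little because its radius is chosen small compared with $1/\sqrt{n_i}$; after $n_{i+1}$ it spends little because its energy is a convergent series.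

\begin{proof}[Proof of Theorem~\ref{thm:hilbert}]
\emph{Parameters.} Let $n_1=1$. Given $n_i$, choose $m_i\ge130$ with $\kappa_i:=\frac{1+2\delta_{m_i}}{1-2\delta_{m_i}}\le1+2^{-i}$, and apply Proposition~\ref{prop:energy} with $m=m_i$ and $L=n_i2^{i+10}$. This gives $\lambda_i$, $\tilde S_i$, an orbit $(\tilde w_{i,n})_n$ and its energy $\mathcal E_i$. Put
\[
r_i^2=8\xi/\mathcal E_i,\qquad S_i(w)=r_i\tilde S_i(w/r_i),\qquad w_{i,n}=r_i\tilde w_{i,n},\qquad B_i=D(2r_i).
\]
Then $S_i$ maps $\mathbb C$ into $B_i$, $S_i0=0$, $\operatorname{Lip}(S_i^n)\le\kappa_i\lambda_i^n$, and $w_{i,n+1}=(1-t_n)w_{i,n}+t_nS_i^nw_{i,n}\in B_i$. With $v_{i,n}=S_i^nw_{i,n}-w_{i,n}$ and $d_{i,n}=t_n(1-t_n)|v_{i,n}|^2$ we have $\sum_nd_{i,n}=r_i^2\mathcal E_i=8\xi$. Choose $n_{i+1}>n_i$ with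
\begin{equation}\label{eq:late}
\sum_{n\ge n_{i+1}}\ \sum_{j\le i}d_{j,n}\le2^{-i}\xi.
\end{equation}
Since $\mathcal E_i\ge n_i2^{i+10}$ and $8\xi=2^{-4}$, we have $4n_ir_i^2\le2^{-i-12}$. Hence $\sum_i4r_i^2\le2^{-12}=\rho^2$, and from $d_{i,n}\le\frac14(4r_i)^2$,
\begin{equation}\label{eq:early}
\sum_{n<n_i}d_{i,n}\le4n_ir_i^2\le2^{-i}\xi.
\end{equation}

\emph{The map.} Let $H=\ell^2(\mathbb N;\mathbb C)$, $B=\prod_iB_i$, $S(w)=(S_iw_i)_i$ and $b(w)=\sum_i(-1)^i|w_i|^2$. Then $|w|\le\rho$ on $B$, and \eqref{eq:bhyp} holds because $b(w)-b(w')=\sum_i(-1)^i\langle w_i-w_i',w_i+w_i'\rangle$ is at most $2\rho|w-w'|$ in absolute value. The set $B$ is convex and closed, and it is totally bounded because the tails $\sum_{i>I}|w_i|^2\le\sum_{i>I}4r_i^2$ are uniformly small. So $C=[-\xi,\xi]\times B$ is compact and convex. Let $T$ be the map of Section~\ref{sec:coupling}.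

\emph{$T$ is asymptotically nonexpansive.} For $n\ge1$ let $I(n)$ be the least index $i$ such that $\kappa_i\lambda_i^n>\frac14$ or $i=n+1$. Since each $\lambda_i$ is less than $1$, $I(n)\to\infty$. We apply Lemma~\ref{lem:lip} to an arbitrary segment in $C$, with $H_-$ spanned by the planes $i<I(n)$, $H_+$ spanned by the planes $i\ge I(n)$, $\kappa=\sup_{i\ge I(n)}\kappa_i\in[1,\frac32]$, and $r=(\sum_{i\ge I(n)}4r_i^2)^{1/2}\le\rho$. The curve $w^*=S^nw$ is Lipschitz because $\operatorname{Lip}(S_i^n)\le\frac32$ for all $i$, and where it is differentiable its components satisfy $|\dot w^*_i|\le\kappa_i\lambda_i^n|\dot w_i|$. Condition (i) holds because $\operatorname{Lip}(S_i^n)\le\frac14$ and $S_i^n0=0$ for $i<I(n)$. Condition (ii) holds by the choice of $\kappa$ and $r$. Condition (iii) follows from $\frac d{d\sigma}b(w)=2\sum_i(-1)^i\langle w_i,\dot w_i\rangle$ and the Cauchy--Schwarz inequality in $H_-$ and in $H_+$, and the same formula holds for $w^*$. Therefore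
\[
\operatorname{Lip}(T^n)\le k_n:=\sup_{i\ge I(n)}\kappa_i+10\Bigl(\sum_{i\ge I(n)}4r_i^2\Bigr)^{1/2}\longrightarrow1.
\]

\emph{The orbit.} Start \eqref{eq:M} at $p_1=(0,(w_{i,1})_i)$. Then $w_n=(w_{i,n})_i$. The identity \eqref{eq:quad} in each plane shows that \eqref{eq:beta} holds at every step with $\beta_n=\sum_j(-1)^j|v_{j,n}|^2$, and $|v_n|^2=\sum_j|v_{j,n}|^2$. Fix $i$ and let $\eta=(-1)^{i+1}$. Then $\eta\beta_n\le-|v_{i,n}|^2+\sum_{j\ne i}|v_{j,n}|^2$, so
\[
-t_n(1-t_n)\bigl(\eta\beta_n+\tfrac12|v_n|^2\bigr)\ge g_n-o_n,\qquad g_n=\tfrac12d_{i,n},\qquad o_n=\tfrac32\sum_{j\ne i}d_{j,n}.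
\]
Sum over the window $n_i\le n<n_{i+1}$. By \eqref{eq:late} and \eqref{eq:early}, $\sum g_n\ge\frac12(8-2\cdot2^{-i})\xi\ge\frac72\xi$. The planes $j<i$ contribute at most $2^{-(i-1)}\xi$ to $\sum_n\sum_{j\ne i}d_{j,n}$, by \eqref{eq:late} with $i-1$ in place of $i$. The planes $j>i$ contribute at most $\sum_{j>i}2^{-j}\xi=2^{-i}\xi$, by \eqref{eq:early} and $n_{i+1}\le n_j$. Lemma~\ref{lem:window} gives
\[
(-1)^{i+1}c_{n_{i+1}}\ge\tfrac\xi2-\tfrac92\,2^{-i}\xi\qquad(i\ge1).
\]
For each $i$, $w_{i,n}\to0$ as $n\to\infty$, and $|w_{i,n}|\le2r_i$ with $\sum_ir_i^2<\infty$; hence $|w_n|\to0$ and $c_n-x_n\to0$. So $\limsup x_n\ge\frac\xi2$ and $\liminf x_n\le-\frac\xi2$. The coordinate $x$ is a continuous linear functional, so $(p_n)$ does not converge weakly.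
\end{proof}

\section{The counterexample in three dimensions}\label{sec:three}

Now $H=\mathbb C$, and the scales are nested annuli $u_i<|w|\le u_{i-1}$ in a single disc $B=D(u_0)$, $u_0=\rho$. The map $S$ is conjugate to the time-one map of a flow that rotates and drifts slowly inward. A high power $S^n$ sends the whole disc into some small $D(u_j)$, and this switches off the outer annuli. Three new difficulties appear. The angular speed depends on the radius, which creates shear; we confine the change of speed to thin zones of tiny radius. The sign of $b$ depends on the radius; we change it gradually in a region that the orbit avoids while we count energy. And the orbit must not jump across an annulus; this is where $t\le\frac13$ is used. (For $t=\frac12$, a step in which $S^n$ acts as a rotation by $\pi$ sends $w$ to $0$.) Fix $t\in(0,\frac13]$ and $t_n\equiv t$.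

\subsection*{The data}
For $i\ge1$ we choose below integers $m_i\ge130$ with $\delta_i:=\delta_{m_i}\le2^{-i-6}$, angular speeds $\alpha_1>\alpha_2>\dots>0$, radial speeds $\gamma_i>0$ and radii $u_i>0$ such that
\begin{equation}\label{eq:data}
\gamma_i\le u_{i-1}\alpha_i^3,\qquad\gamma_{i+1}\le\tfrac1{16}\gamma_i,\qquad u_i\le2^{-20}u_{i-1},\qquad4u_i\alpha_i\le2^{-i-7}\gamma_i.
\end{equation}
Figure~\ref{fig:scales} shows how the functions defined next are arranged.

\begin{figure}[ht]
\centering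
\begin{tikzpicture}[x=0.93cm,y=0.75cm]
\draw[->] (-0.4,0)--(12.5,0);
\foreach \x/\y in {0/{u_i},1/{2u_i},2/{4u_i},3.4/{2^{-12}u},4.5/{2^{-11}u},5.6/{2^{-10}u},6.8/{2^{-7}u},8/{2^{-3}u},9/{u/2},10/{u},11/{2u},12/{4u}}
  {\draw (\x,0.08)--(\x,-0.08) node[below] {\scriptsize$\y$}; \draw[gray!40] (\x,0.1)--(\x,5);}
\draw[very thick] (0,0.6)--(10,0.6) node[midway,above] {\scriptsize$\gamma=\gamma_i$};
\draw[thick,dashed] (1,1.6)--(2,1.6) (11,1.6)--(12,1.6);
\draw[very thick] (2,1.6)--(11,1.6) node[midway,above] {\scriptsize$\alpha=\alpha_i$};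
\draw[thick,dashed] (3.4,2.6)--(5.6,2.6) (8,2.6)--(9,2.6);
\draw[very thick] (5.6,2.6)--(8,2.6) node[midway,above] {\scriptsize$\chi_i=1$};
\draw[thick,dashed] (2,3.6)--(4.5,3.6);
\draw[very thick] (4.5,3.6)--(12,3.6) node[midway,above] {\scriptsize$\varphi=(-1)^i$};
\draw[very thick] (6.8,4.6)--(11,4.6) node[midway,above] {\scriptsize$|z_n|$ for $n_i\le n\le M_i$};
\end{tikzpicture}
\caption{The radial axis near the $i$th annulus, with $u=u_{i-1}$ (schematic, not to scale). From bottom to top: the radial speed $\gamma$, the angular speed $\alpha$, the cutoff $\chi_i$ that switches on the oscillating curve, the sign $\varphi$ of $b$, and the range of the orbit during the $i$th window. Solid bars mark where a function is constant, dashed bars its transition regions.}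
\label{fig:scales}
\end{figure}

\emph{The map $\Psi$.} Choose smooth $\chi_l:(0,\infty)\to[0,1]$ with $\chi_l=1$ on $[2^{-10}u_{l-1},2^{-3}u_{l-1}]$, $\chi_l=0$ outside $[2^{-12}u_{l-1},2^{-1}u_{l-1}]$, and $|s\chi_l'(s)|\le2$. This is possible because each transition has length $\log4>\frac12$ in the variable $\log s$. By \eqref{eq:data} the supports are disjoint. Put $\Psi(0)=0$ and
\[
\Psi(z)=ze^{-g(z)},\qquad g(se^{i\theta})=\sum_{l\ge1}\chi_l(s)\frac{\delta_l}{m_l}e^{-im_l\theta}.
\]
Where $\chi_l\ne0$ we have $|g|\le\delta_l/m_l$ and $|z||Dg|\le(1+\frac2{m_l})\delta_l\le1.1\,\delta_l$, so \eqref{eq:DPsi} gives $|D\Psi-I|\le2\delta_l\le2^{-l-5}$. As in Lemma~\ref{lem:Psi}, $\operatorname{Lip}(\Psi-\mathrm{id})\le\frac1{64}$, and $\Psi$ is a homeomorphism of $\mathbb C$ with $\operatorname{Lip}(\Psi^{-1})\le\frac{64}{63}$ and $\operatorname{Lip}(\Psi)\operatorname{Lip}(\Psi^{-1})\le\frac{65}{63}\le1.04$. Both $\Psi$ and $\Psi^{-1}$ are smooth off $0$. Since $|g|\le0.001$, the ratio $|\Psi z|/|z|$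 lies in $[e^{-0.001},e^{0.001}]\subset[0.99,1.01]$, and so does its inverse. Moreover,
\begin{equation}\label{eq:discs}
\Psi(D(u))=D(u)\qquad\text{for }u\in\{u_i,2u_i\},\ i\ge0.
\end{equation}
Indeed, $\Psi$ is the identity on $\frac12u_i\le|z|\le2^8u_i$; if $|z|<\frac12u_i$ then $|\Psi z|<u_i$; and if $|z|>2^8u_i$ then $|\Psi z|>2u_i$. So the bijection $\Psi$ maps $D(u)$ and its complement into themselves.

\emph{The flow $N_h$.} Let $\gamma(s)=\gamma_i$ for $u_i<s\le u_{i-1}$, a nondecreasing function on $(0,u_0]$, and let $\Theta(s)=\int_s^{u_0}dy/\gamma(y)$ be the time needed to descend from $u_0$ to $s$ at speed $\gamma$. By \eqref{eq:data}, $(u_{i-1}-u_i)/\gamma_i\ge\frac12\alpha_i^{-3}\ge\frac12\alpha_1^{-3}$, so $\Theta(u_i)\to\infty$, and $\Theta$ is a decreasing bijection from $(0,u_0]$ onto $[0,\infty)$. Let $\alpha(\cdot)$ be the continuous nondecreasing function on $(0,u_0]$ that equals $\alpha_i$ for $4u_i\le s\le2u_{i-1}$ and is affine on each \emph{zone} $[2u_i,4u_i]$, $i\ge1$.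 For $h\ge0$ put
\[
f_h(s)=\Theta^{-1}(\Theta(s)+h),\qquad\omega_h(s)=\int_{f_h(s)}^s\frac{\alpha(y)}{\gamma(y)}\,dy,\qquad N_h(se^{i\theta})=f_h(s)e^{i(\theta+\omega_h(s))},
\]
and $N_h(0)=0$. The functions $f_h$ and $\omega_h$ are locally Lipschitz on $(0,u_0]$, $f_h$ is increasing, and $f_h(s)\le s$. From $f_{h+h'}=f_h\circ f_{h'}$ and the additivity of the integral, $N_{h+h'}=N_hN_{h'}$. If $\alpha(\cdot)=\alpha_i$ on $[f_h(s),s]$, then $\omega_h(s)=h\alpha_i$. Let $S=\Psi N_1\Psi^{-1}$. By \eqref{eq:discs}, $S$ maps $B$ into itself, and it maps $D(2u_i)$ into itself for $i\ge1$. Also $S^n=\Psi N_n\Psi^{-1}$ and $|S^nw|\le e^{0.002}|w|\le1.01|w|$.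

\emph{The function $b$.} Let $\varphi:(0,u_0]\to[-1,1]$ be continuous, equal to $(-1)^i$ for $2^{-11}u_{i-1}\le s\le4u_{i-1}$, and affine in $\log s$ on $[4u_i,2^{-11}u_{i-1}]$. These transitions have logarithmic length at least $7\log2>2$, so $|s\varphi'(s)|\le1$ off the breakpoints. Put $b(w)=\varphi(|w|)|w|^2$ and $b(0)=0$. The derivative of $\varphi(s)s^2$ is at most $3s$ in absolute value, so
\begin{equation}\label{eq:b3}
|b(w_1)-b(w_2)|\le3\max(|w_1|,|w_2|)\,|w_1-w_2|.
\end{equation}
Thus \eqref{eq:bhyp} holds, and Section~\ref{sec:coupling} defines $T$ on the compact convex set $C=[-\xi,\xi]\times D(u_0)\subset\mathbb R^3$.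

\subsection*{Lipschitz constants}

\begin{lemma}\label{lem:3lip}
For any data satisfying \eqref{eq:data}, the map $T$ is asymptotically nonexpansive.
\end{lemma}

\begin{proof}
Fix $n\ge1$, and write $s^*=f_n(s)$.

\emph{The derivative of $N_n$.} Let $z(\sigma)=s(\sigma)e^{i\theta(\sigma)}$ be a $C^1$ curve in $B\setminus\{0\}$. We claim that for all but countably many $\sigma$,
\begin{equation}\label{eq:DN}
\Bigl|\frac d{d\sigma}N_nz\Bigr|\le\Bigl(\max\Bigl(\frac{\gamma(s^*)}{\gamma(s)},\frac{s^*}s\Bigr)+\operatorname{sh}(s)\Bigr)|\dot z|,\qquad\operatorname{sh}(s)=s^*\,\frac{\alpha(s)-\alpha(s^*)}{\gamma(s)}.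
\end{equation}
Let $Z$ be the countable set of $s$ such that $s$ or $s^*$ is one of the $u_i$. For $s\notin Z$, $\gamma$ is constant near $s$ and near $s^*$, so $f_n'(s)=\gamma(s^*)/\gamma(s)$ and $\omega_n'(s)=\frac{\alpha(s)}{\gamma(s)}-\frac{\alpha(s^*)}{\gamma(s^*)}f_n'(s)=\frac{\alpha(s)-\alpha(s^*)}{\gamma(s)}$. The velocity $\dot z$ has radial and angular components $(\dot s,\,s\dot\theta)$, and the velocity of $N_nz$ has components $(f_n'\dot s,\ \frac{s^*}s\,s\dot\theta+s^*\omega_n'\dot s)$; this gives \eqref{eq:DN}. If $s(\sigma)\in Z$ and $\dot s(\sigma)=0$, then $f_n(s)$ and $\omega_n(s)$ have derivative zero at $\sigma$, because $f_n$ and $\omega_n$ are locally Lipschitz; the velocity of $N_nz$ has norm $s^*|\dot\theta|=\frac{s^*}s|\dot z|$, and \eqref{eq:DN} holds again. The remaining $\sigma$, with $s(\sigma)\in Z$ and $\dot s(\sigma)\ne0$, are isolated points of one of countably many level sets of $s(\cdot)$, so they form a countable set.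

\emph{The shear.} Suppose $\operatorname{sh}(s)\ne0$, and let $l$ be the least index such that the open zone $(2u_l,4u_l)$ meets $(s^*,s)$. Then $s^*<4u_l$ and $s>2u_l$. Also $s\le2u_{l-1}$: for $l=1$ because $s\le u_0$, and for $l\ge2$ because otherwise zone $l-1$ would meet $(s^*,s)$. So $\alpha(s)\le\alpha_l$ and $\gamma(s)\ge\gamma_l$, and \eqref{eq:data} gives $\operatorname{sh}(s)\le4u_l\alpha_l/\gamma_l\le2^{-l-7}$.

\emph{The derivative of $S^n$.} Let $j=j(n)$ be the largest $j\ge0$ with $\Theta(u_j)\le n$. Then $j(n)\to\infty$, and $s^*\le\Theta^{-1}(n)\le u_j$ for all $s$. Put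
\[
\kappa_j=\frac{(1+2^{-j-5})(1+2^{-j-7})}{1-2^{-j-5}}\in[1,\tfrac32],\qquad r_j=\min(17u_j,u_0).
\]
Let $(x(\sigma),w(\sigma))$ be a segment in $C$. If $\dot w=0$, then $w^*$, $b(w)$, $b(w^*)$ are constant, and the derivative bounds below hold with both sides zero; the bounds on $|w|$ and $|w^*|$ hold as stated, also for $w=0$. If $\dot w\ne0$, then $w(\sigma)=0$ for at most one $\sigma$, and off that parameter $z=\Psi^{-1}w$ is smooth and \eqref{eq:DN} applies. Let $s=|z|$. There are two cases.

\emph{Case $|w|\ge16u_j$.} Then $j\ge1$, since $|w|\le u_0$. We have $s>15u_j$ and $s^*\le u_j$, so $s^*/s\le\frac1{15}$, $\gamma(s^*)/\gamma(s)\le\gamma_{j+1}/\gamma_j\le\frac1{16}$, and $\operatorname{sh}(s)\le2^{-8}$. Hence $|\dot w^*|\le1.04\,(\frac1{15}+2^{-8})|\dot w|\le\frac14|\dot w|$ and $|w^*|\le1.01u_j\le\frac14|w|$. Conditions (i) and (ii) of Lemma~\ref{lem:lip} hold with $H_-=\mathbb C$ and $H_+=0$.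

\emph{Case $|w|<16u_j$.} Then $|w|$, $|w^*|$, $s$ and $s^*$ are at most $r_j$. A zone that meets $(s^*,s)$ has $2u_l<17u_j$, so $l\ge j$ and $\operatorname{sh}(s)\le2^{-j-7}$. A cutoff $\chi_l$ that is nonzero at $s$ or $s^*$ has $2^{-12}u_{l-1}\le17u_j$, so $l>j$, and $|D\Psi-I|\le2^{-j-5}$ at $z$ and at $N_nz$. The maximum in \eqref{eq:DN} is at most $1$, so $|\dot w^*|\le\kappa_j|\dot w|$. Conditions (i) and (ii) hold with $H_-=0$, $H_+=\mathbb C$, $\kappa=\kappa_j$ and $r=r_j$.

The curve $w^*$ is locally Lipschitz off the zero of $w$, with $|\dot w^*|\le\frac32|\dot w|$ almost everywhere, and it is continuous at the zero because $|w^*|\le1.01|w|$. So it is Lipschitz. Dividing \eqref{eq:b3} by the increment of $\sigma$ gives $|\frac d{d\sigma}b(w)|\le3|w||\dot w|$ and the same for $w^*$ wherever the derivatives exist; this is (iii) in both cases. Lemma~\ref{lem:lip} yields $\operatorname{Lip}(T^n)\le\kappa_{j(n)}+10\,r_{j(n)}\to1$.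
\end{proof}

\subsection*{Choice of the data and the orbit}
Start \eqref{eq:M} at $p_1=(0,w_1)$ with $w_1=u_0$, and let $z_n=\Psi^{-1}w_n$, $s_n=|z_n|$, $d_n=t(1-t)|v_n|^2$. For $i\ge1$ let
\[
n_i=\lceil\Theta(u_{i-1})\rceil+\lceil t^{-1}\log(u_0/u_{i-1})\rceil+1.
\]
We shall see that the orbit has entered $D(2u_{i-1})$ by this time. The number $n_i$ depends only on data with index less than $i$, $n_1=1$, and $n_i\to\infty$. Suppose these data are chosen. Choose $m_i$ with $\delta_i\le2^{-i-6}$, and let $K_i$ be the constant of Lemma~\ref{lem:avg} for $m=m_i$ and $V=0$. Choose $\Lambda_i\ge1$ with $t(1-t)2^{-18}u_{i-1}^2\Lambda_i^3/48\ge8\xi$. Choose $\alpha_i>0$, smaller than $\alpha_{i-1}$ if $i\ge2$, with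
\[
\Lambda_i\alpha_i^{1/3}\le\tfrac1{16},\qquad K_i(\Lambda_i+\Lambda_i^4)\alpha_i^{1/3}\le\tfrac12\log2,\qquad\alpha_i^2n_i^3\le\tfrac1{16}\Lambda_i^3.
\]
Then choose $\gamma_i$, and then $u_i$, so that \eqref{eq:data} holds. Let $M_i=\lfloor\Lambda_i\alpha_i^{-2/3}\rfloor\ge\frac12\Lambda_i\alpha_i^{-2/3}$. Then $M_i\alpha_i\le\frac1{16}$ and $\alpha_i^2M_i^3\ge\frac18\Lambda_i^3$; in particular $M_i>n_i$.

\begin{lemma}\label{lem:orbit}
Let $i\ge1$ and $u=u_{i-1}$. Then $|w_n|\le2u$ for all $n\ge n_i$. For $n_i\le n\le M_i$ the points $w_n$, $S^nw_n$, $w_{n+1}$ have norm in $[2^{-11}u,2u]$, and $\sum_{n=n_i}^{M_i}d_n\ge8\xi$.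
\end{lemma}

\begin{proof}
Write $\psi_n=n\alpha_i$. For $n\le M_i$ we have $\psi_n\le\frac1{16}$ and $n\gamma_i\le un\alpha_i^3\le u\psi_n^3$. For all $n$, since $t\le\frac13$,
\begin{equation}\label{eq:nojump}
|w_{n+1}|\ge(1-t)|w_n|-1.01\,t|w_n|\ge\tfrac14|w_n|.
\end{equation}
We also record how $N_n$ acts inside the annulus. If $n\le M_i$ and $2^{-7}u\le s\le u$, then $n\gamma_i\le2^7s\psi_n^3\le\frac1{32}s$ and $s-n\gamma_i\ge2^{-8}u>4u_i$. The path stays where $\gamma=\gamma_i$ and $\alpha(\cdot)=\alpha_i$, so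
\begin{equation}\label{eq:annulus}
N_n(se^{i\theta})=(s-n\gamma_i)\,e^{i(\theta+\psi_n)},\qquad s-n\gamma_i\ge2^{-8}u.
\end{equation}

\emph{(a) Entry.} We find $n^*\le n_i$ with $|w_{n^*}|\ge\frac u2$, and $|w_n|\le2u$, $s_n\le2u$ for $n\ge n^*$. For $i=1$ take $n^*=1$. Let $i\ge2$. If $n\ge\Theta(u)$, then $N_n(B)\subset D(u)$, so $S^n(B)\subset D(u)$ by \eqref{eq:discs}, and $|w_{n+1}|-u\le(1-t)(|w_n|-u)$. After $\lceil t^{-1}\log(u_0/u)\rceil$ such steps, $|w_n|-u\le u$. So the first index $n^*$ with $|w_{n^*}|\le2u$ satisfies $n^*\le n_i$. The disc $D(2u)$ is convex and invariant under $S$, so $|w_n|\le2u$ for $n\ge n^*$, and $s_n\le2u$ by \eqref{eq:discs}. Since $|w_1|=u_0>2u$, we have $n^*>1$, and \eqref{eq:nojump} gives $|w_{n^*}|\ge\frac14\cdot2u$.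

\emph{(b) The orbit is held up: $s_n\ge2^{-7}u$ for $n^*\le n\le M_i+1$.} We have no control of the radius while the orbit is outside the region where $\chi_i=1$. But to fall below $2^{-7}u$ it must cross this region in small steps, and there Lemma~\ref{lem:avg} stops it. Suppose the claim fails, and let $\nu\le M_i+1$ be the first index $\ge n^*$ with $s_\nu<2^{-7}u$. Let $\mu$ be the last index in $[n^*,\nu]$ with $s_\mu\ge2^{-5}u$; it exists because $s_{n^*}\ge0.49u$, and $\mu<\nu$. If $|w_\mu|>u$, then \eqref{eq:nojump} gives $s_{\mu+1}\ge0.99\cdot\frac u4\ge2^{-5}u$, which contradicts the choice of $\mu$. So $|w_\mu|\le u$, and $s_\mu\le u$ by \eqref{eq:discs}. For $\mu\le n<\nu$ we thus have $n\le M_i$ and $2^{-7}u\le s_n\le u$. By \eqref{eq:annulus},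
\[
|z_{n+1}-z_n|\le1.04\,t\,|N_nz_n-z_n|\le\tfrac{1.04}3\,(s_n\psi_n+n\gamma_i)\le\tfrac{1.04}3\bigl(\tfrac1{16}+\tfrac1{32}\bigr)s_n\le0.04\,s_n.
\]
Hence $s_{\mu+1}\ge2^{-6}u$, so $\mu+1<\nu$, and $s_\nu\ge0.96\cdot2^{-7}u$. The points $z_n$ for $\mu<n\le\nu$, and the points $N_nz_n$ for $\mu<n<\nu$, have norm in $[2^{-8}u,2^{-5}u]$. There $\chi_i=1$ and the other cutoffs vanish, so $\Psi(se^{i\theta})=s\Gamma(\theta)$ with the curve $\Gamma$ of frequency $m_i$. So the recursion of Lemma~\ref{lem:avg} holds with $j=\mu+1$, $q=\nu-1\le M_i$ and $\varepsilon_n=n\gamma_i/s_n\le2^7\psi_n^3$. The lemma gives $|\log s_\nu-\log s_{\mu+1}|\le K_i(\Lambda_i+\Lambda_i^4)\alpha_i^{1/3}\le\frac12\log2$. Thus $s_\nu\ge2^{-13/2}u>2^{-7}u$, a contradiction.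

\emph{(c) Norms and energy.} Let $n_i\le n\le M_i$, so that $2^{-7}u\le s_n\le2u$. If $s_n\le u$, then $f_n(s_n)\ge2^{-8}u$ by \eqref{eq:annulus}. If $s_n>u$, then $f_n(s_n)\ge f_n(u)\ge2^{-8}u$ by monotonicity and \eqref{eq:annulus} with $s=u$. In both cases $[f_n(s_n),s_n]\subset(4u_i,2u]$, where $\alpha(\cdot)=\alpha_i$, so $N_n$ turns $z_n$ by exactly the angle $\psi_n$. The points $z_n$, $N_nz_n$ and, by (b), $z_{n+1}$ have norm at least $2^{-8}u$, so their images under $\Psi$ have norm at least $2^{-11}u$. The upper bound $2u$ follows from (a) and the invariance of $D(2u)$ (for $i=1$, of $B$). As in Proposition~\ref{prop:energy}, $|z_n-N_nz_n|\ge s_n\sin\psi_n\ge\frac12s_n\psi_n$, so $|v_n|\ge\frac{63}{64}\cdot\frac12s_n\psi_n\ge2^{-9}un\alpha_i$. Since $\sum_{n=n_i}^{M_i}n^2\ge\frac13(M_i^3-n_i^3)$ and $\alpha_i^2(M_i^3-n_i^3)\ge\frac1{16}\Lambda_i^3$,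
\[
\sum_{n=n_i}^{M_i}d_n\ge t(1-t)2^{-18}u^2\Lambda_i^3/48\ge8\xi.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
By Lemma~\ref{lem:3lip}, $T$ is asymptotically nonexpansive. Let $n_i\le n\le M_i$. By Lemma~\ref{lem:orbit}, $b(w)=(-1)^i|w|^2$ at the three points $w_n$, $S^nw_n$, $w_{n+1}$, so \eqref{eq:quad} gives \eqref{eq:beta} with $\beta_n=(-1)^i|v_n|^2$. With $\eta=(-1)^{i+1}$ we have $-t(1-t)(\eta\beta_n+\frac12|v_n|^2)=\frac12d_n$. Lemma~\ref{lem:window} with $g_n=\frac12d_n$, $o_n=0$ and $\sum g_n\ge4\xi$ gives $(-1)^{i+1}c_{M_i+1}\ge\frac\xi2$. Since $|w_n|\le2u_{i-1}$ for $n\ge n_i$, we have $w_n\to0$ and $c_n-x_n\to0$; and $M_i>n_i\to\infty$. So $\limsup x_n\ge\frac\xi2$ and $\liminf x_n\le-\frac\xi2$, and the iterates do not converge. A Hilbert space of dimension at least $3$ contains $\mathbb R^3$ isometrically, and $x$ composed with the orthogonal projection onto $\mathbb R^3$ is a continuous linear functional, so the iterates do not converge weakly there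 either.
\end{proof}

\begin{remark}\label{rem:cluster}
In the examples of Theorems \ref{thm:hilbert} and~\ref{thm:three}, every fixed point is a cluster point of the iterates. Indeed, $S^nw\to0$ for every $w\in B$, so $Sw=w$ only for $w=0$; and $T(x,0)=(\tau(x),0)$. Hence $\operatorname{Fix}(T)=[-\frac\xi2,\frac\xi2]\times\{0\}$. By Theorem~\ref{thm:positive}, the cluster set is a connected subset of this segment. It contains both endpoints because $\limsup x_n\ge\frac\xi2$ and $\liminf x_n\le-\frac\xi2$, so it is the whole segment.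
\end{remark}

\begin{thebibliography}{1}

\bibitem{FP}
\emph{Fixed point iteration processes for asymptotically nonexpansive mappings},
\texttt{https://\allowbreak typeset.io/\allowbreak pdf/\allowbreak fixed-\allowbreak point-\allowbreak iteration-\allowbreak processes-\allowbreak for-\allowbreak asymptotically-\allowbreak 3q962h64o6.pdf}

\end{thebibliography}
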